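
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{Exceptional sets of Bergman functions in the ball\\ are exactly the null $G_\delta$-sets}


\begin{abstract}
For a square-integrable holomorphic function $f$ on the unit ball of $\mathbb{C}^2$, the exceptional set of $f$ is the set of those $w$ in the unit disc for which the slice $f(\cdot,w)$ is not square-integrable. We prove that the sets arising in this way are exactly the $G_\delta$-subsets of the disc of Lebesgue measure zero. The same characterization holds in the unit ball of $\mathbb{C}^p\times\mathbb{C}^q$ for all $p,q\ge1$, where the exceptional sets lie in the unit ball of $\mathbb{C}^q$, and for the weighted Bergman spaces with weight $(1-|z|^2-|w|^2)^\alpha$, $\alpha>-1$.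
\end{abstract}

\section{The question and the answer}

Let $B=\{(z,w)\in\mathbb{C}^2:|z|^2+|w|^2<1\}$, let $U=\{w\in\mathbb{C}:|w|<1\}$, and let $L^2H(B)$ be the Bergman space of functions that are holomorphic in $B$ and square-integrable with respect to Lebesgue measure. For $w\in U$ the slice $B_w=\{z\in\mathbb{C}:(z,w)\in B\}$ is the disc of radius $\sqrt{1-|w|^2}$. The \emph{exceptional set} of $f\in L^2H(B)$ is
\[
E(B,f)=\Big\{w\in U:\int_{B_w}|f(z,w)|^2\,dA(z)=\infty\Big\}.
\]
By Fubini's theorem almost every slice of $f$ is square-integrable, so $E(B,f)$ has measure zero. The exceptional set records where this ``almost every'' cannot be improved to ``every''. It can be nonempty. For $f(z,w)=1/(1-z)=\sum_{n\ge0} z^n$, integration of $|z|^{2n}$ over the disc $B_w$ gives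
\begin{equation}\label{eq:log}
\int_{B_w}|f(z,w)|^2\,dA(z)=\pi\sum_{n\ge0}\frac{(1-|w|^2)^{n+1}}{n+1}=2\pi\log\frac1{|w|}.
\end{equation}
This is integrable over $U$, so $f\in L^2H(B)$, and it is infinite exactly at $w=0$. Thus $E(B,f)=\{0\}$.

Which sets occur? Besides measure zero there is one more obvious restriction. The slice integral is a lower semicontinuous function of $w$ (Section~\ref{sec:necessity}), so the set where it equals $+\infty$ is a $G_\delta$, that is, a countable intersection of open sets. It is known that for $0<r<1$ every $G_\delta$-subset of the circle $\{|z|=r\}$ is the exceptional set of some $f\in L^2H(B)$. The paper \cite{circles} notes the characterization of all exceptional sets in the ball of $\mathbb{C}^2$ as an open problem. It asks in particular whether every $G_\delta$-subset of $U$ of measure zero, not necessarily contained in circles, is exceptional. We show that the two obvious restrictions are the only ones.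

\begin{theorem}\label{thm:A}
A set $E\subset U$ equals $E(B,f)$ for some $f\in L^2H(B)$ if and only if $E$ is a $G_\delta$-set of Lebesgue measure zero.
\end{theorem}

The result extends to all dimensions and to weights. Let $p,q\ge1$ and $\alpha>-1$. Let $\mathbb{B}$ be the unit ball of $\mathbb{C}^p\times\mathbb{C}^q\ni(z,w)$, let $\mathbb{B}_q$ be the unit ball of $\mathbb{C}^q$, and let $\mathbb{B}_w=\{z\in\mathbb{C}^p:(z,w)\in\mathbb{B}\}$. Write $dV$ for Lebesgue measure in any dimension. Let $A^2_\alpha(\mathbb{B})$ be the space of holomorphic $f$ on $\mathbb{B}$ with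
\[
\|f\|^2=\int_{\mathbb{B}}|f(z,w)|^2(1-|z|^2-|w|^2)^\alpha\,dV(z,w)<\infty .
\]
For $w\in\mathbb{B}_q$ put
\[
\Phi_f(w)=\int_{\mathbb{B}_w}|f(z,w)|^2(1-|z|^2-|w|^2)^\alpha\,dV(z)\in[0,\infty],
\qquad
E_\alpha(f)=\{w\in\mathbb{B}_q:\Phi_f(w)=\infty\}.
\]

\begin{theorem}\label{thm:B}
For all $p,q\ge1$ and $\alpha>-1$, the family $\{E_\alpha(f):f\in A^2_\alpha(\mathbb{B})\}$ is exactly the family of all $G_\delta$-subsets of $\mathbb{B}_q$ of Lebesgue measure zero.
\end{theorem}

Theorem~\ref{thm:A} is the case $p=q=1$, $\alpha=0$. Its proof is simpler at the decisive point, so we give it first.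

The hypothesis $\alpha>-1$ cannot be dropped. Since $|f|^2$ is subharmonic, its means over spheres about the origin do not decrease with the radius. If $\alpha\le-1$, the integral defining $\|f\|^2$ therefore diverges unless $f=0$, and $\emptyset$ is the only exceptional set.

\section{The two necessary conditions}\label{sec:necessity}

Let $f\in A^2_\alpha(\mathbb{B})$. Put $F=|f|^2(1-|z|^2-|w|^2)^\alpha$ on $\mathbb{B}$ and $F=0$ on the rest of $\mathbb{C}^{p+q}$. Since $F\ge0$ is continuous on the open set $\mathbb{B}$ and vanishes off it, $F$ is lower semicontinuous on $\mathbb{C}^{p+q}$. Let $\Phi(w)=\int_{\mathbb{C}^p}F(z,w)\,dV(z)$, so that $\Phi=\Phi_f$ on $\mathbb{B}_q$ and $\Phi=0$ elsewhere. If $w_i\to w$, then $F(z,w)\le\liminf_i F(z,w_i)$ for each $z$, and Fatou's lemma gives $\Phi(w)\le\liminf_i\Phi(w_i)$. So $\Phi$ is lower semicontinuous, the sets $\{\Phi>k\}$ are open, and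
\[
E_\alpha(f)=\bigcap_{k\ge1}\{\Phi>k\}
\]
is a $G_\delta$-set. By Fubini's theorem $\int\Phi\,dV=\|f\|^2<\infty$, so $E_\alpha(f)$ has measure zero. This shows, for both theorems, that exceptional sets are $G_\delta$-sets of measure zero.

\section{The smallest case and the plan}\label{sec:plan}

Let $p=q=1$ and $\alpha=0$. We have $\int_{|z|<R}|z|^{2n}\,dA=\pi R^{2n+2}/(n+1)$, and distinct powers of $z$ are orthogonal on discs centered at $0$. So if the $g_n$ are holomorphic on $U$ and the following series converges locally uniformly in $B$, then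
\[
f(z,w)=\sum_n\sqrt{\tfrac{n+1}{\pi}}\;g_n(w)\,z^n
\qquad\text{has}\qquad
\Phi_f(w)=\sum_n|g_n(w)|^2(1-|w|^2)^{n+1}.
\]
To realize $E=\{0\}$ once more, take $g_n=1$ for $n\in\{2,4,8,16,\dots\}$ and $g_n=0$ otherwise. Then
\[
\Phi_f(w)=\sum_{k\ge1}(1-|w|^2)^{2^k+1},\qquad
\|f\|^2=\int_U\Phi_f\,dA=\sum_{k\ge1}\frac{\pi}{2^k+2}<\infty ,
\]
and $\Phi_f$ is infinite at $0$ and finite elsewhere. In \eqref{eq:log} all degrees are used with decreasing weights. Here few degrees are used with full weight, and this shows three features on which the general construction rests.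
\begin{itemize}
\item The term of degree $n$ is a \emph{peak} $(1-|w|^2)^{n+1}$. It has height $1$, is bounded below by a constant on the disc $|w|<n^{-1/2}$, and is exponentially small in $n$ at any fixed distance from $0$.
\item Its \emph{cost}, the contribution to $\|f\|^2$, is comparable to $1/n$, that is, to the area of the disc on which it is large.
\item Terms of different degrees simply add up in $\Phi_f$. Terms of the same degree do not: two peaks put into one $g_n$ interfere.
\end{itemize}
An automorphism of the disc moves the peak from $0$ to any point $a$.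

Now let $E$ be a null $G_\delta$-set. Suppose $E=\bigcap_kO_k$ with $O_k$ open, decreasing, and of summable measure. The function $\sum_k 1_{O_k}$ is integrable and is infinite exactly on $E$. So we want $\Phi_f$ to imitate $\sum_k1_{O_k}$. For each $k$ we need a sum of peaks that is at least a fixed $c>0$ on $O_k$, is very small off $O_k$, and has total cost at most a constant times the measure of $O_k$. If each degree may carry only one peak, we must cover $O_k$ by discs with radii $n^{-1/2}$ that use distinct and large degrees $n$. This is possible in one variable because the areas of these discs are comparable to $1/n$ and $\sum1/n=\infty$. For $q\ge2$ a peak of degree $n$ is large only on a ball of volume about $n^{-q}$, and $\sum n^{-q}<\infty$. There we shall have to put many peaks into one degree and control the interference.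

One difficulty is common to all cases. A sum of peaks can be small off $O_k$ only if the peaks keep away from the boundary of $O_k$, yet $O_k$ has to be covered up to its boundary. We therefore cut $O_k$ into compact shells and treat each shell separately. Section~\ref{sec:peaks} introduces the peaks, Section~\ref{sec:gluing} reduces both theorems to the treatment of one compact set, and Sections~\ref{sec:disc} and~\ref{sec:ball} treat that set in the disc and in the ball.

\section{Peaks and the pseudohyperbolic metric}\label{sec:peaks}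

For $a,w\in\mathbb{B}_q$, with $\langle w,a\rangle=\sum_j w_j\overline{a_j}$, put
\[
T(a,w)=\frac{(1-|a|^2)(1-|w|^2)}{|1-\langle w,a\rangle|^2},\qquad
\rho(a,w)=\sqrt{1-T(a,w)},\qquad
d\lambda(w)=\frac{dV(w)}{(1-|w|^2)^{q+1}} .
\]
We use two standard facts. First, there is an automorphism $\varphi_a$ of $\mathbb{B}_q$ with $\varphi_a=\varphi_a^{-1}$ that exchanges $0$ and $a$ and satisfies $1-|\varphi_a(w)|^2=T(a,w)$ \cite[Theorem 2.2.2]{rudin}. In particular $0<T\le1$, so $\rho$ is well defined, $\rho(a,w)=|\varphi_a(w)|$, and $0\le\rho<1$. Second, the measure $\lambda$ is invariant under automorphisms \cite[Theorem 2.2.6]{rudin}; we need this only for the maps $\varphi_a$. For $q=1$ both facts are elementary. One takes $\varphi_a(w)=(a-w)/(1-\bar aw)$; the identity $1-|\varphi_a(w)|^2=T(a,w)$ is a direct computation, and together with $|\varphi_a'(w)|=(1-|a|^2)/|1-\bar aw|^2$ it gives $|\varphi_a'(w)|^2(1-|\varphi_a(w)|^2)^{-2}=(1-|w|^2)^{-2}$.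

\begin{lemma}\label{lem:metric}
The function $\rho$ is a metric on $\mathbb{B}_q$ that induces the usual topology.
\end{lemma}

\begin{proof}
The idea is to write $\rho(a,w)$ as the norm distance of two projections. For $a\in\mathbb{B}_q$ consider the vector $x_a=(a^{\otimes k})_{k\ge0}$ in the Hilbert space $\bigoplus_{k\ge0}(\mathbb{C}^q)^{\otimes k}$. Then $\langle x_w,x_a\rangle=\sum_k\langle w,a\rangle^k=1/(1-\langle w,a\rangle)$. Hence the unit vectors $u_a=x_a/\|x_a\|$ satisfy $|\langle u_a,u_w\rangle|^2=T(a,w)$.

Let $P_u$ denote the orthogonal projection onto the line spanned by a unit vector $u$. For unit vectors $u,v$ the operator $P_u-P_v$ is self-adjoint, of rank at most $2$ and of trace $0$. Its nonzero eigenvalues, if there are any, are therefore $\pm t$ with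
\[
2t^2=\operatorname{tr}(P_u-P_v)^2=2-2|\langle u,v\rangle|^2 .
\]
So $\|P_u-P_v\|=\sqrt{1-|\langle u,v\rangle|^2}$, and $\rho(a,w)=\|P_{u_a}-P_{u_w}\|$. Symmetry and the triangle inequality follow. Finally, $\rho(a,w_i)=|\varphi_a(w_i)|$ tends to $0$ if and only if $w_i\to\varphi_a(0)=a$, because $\varphi_a$ is a homeomorphism; likewise $\rho(a,w)=0$ only for $w=a$.
\end{proof}

Let $D(a,r)=\{w\in\mathbb{B}_q:\rho(a,w)<r\}$ for $0<r<1$, and let $v_q=\pi^q/q!$ be the volume of $\mathbb{B}_q$. Since $D(a,r)$ is the preimage under $\varphi_a$ of the Euclidean ball $D(0,r)$, invariance of $\lambda$ and polar coordinates with $t=|\zeta|^2$ give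
\begin{equation}\label{eq:vol}
\lambda(D(a,r))=q\,v_q\int_0^{r^2}\frac{t^{q-1}}{(1-t)^{q+1}}\,dt=\frac{v_q\,r^{2q}}{(1-r^2)^q}\ \ge\ v_q\,r^{2q},
\end{equation}
because $\frac1q\big(\frac t{1-t}\big)^q$ is an antiderivative of the integrand. Letting $r\to1$ we see that $\lambda(\mathbb{B}_q)=\infty$.

For $m>0$ the \emph{peak function} of exponent $m$ at $a$ is
\[
F_{m,a}(w)=\frac{(1-|a|^2)^{m/2}}{(1-\langle w,a\rangle)^{m}}
\]
with the principal branch of the power, which is available because $\operatorname{Re}(1-\langle w,a\rangle)>0$. It is holomorphic on $\mathbb{B}_q$, bounded because $|1-\langle w,a\rangle|\ge1-|a|$, and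
\begin{equation}\label{eq:peak}
|F_{m,a}(w)|^2(1-|w|^2)^m=T(a,w)^m=\big(1-\rho(a,w)^2\big)^m .
\end{equation}
Its cost is computed in the same way as \eqref{eq:vol}. For real $m>q$,
\begin{equation}\label{eq:cost}
\int_{\mathbb{B}_q}T(a,w)^m\,d\lambda(w)=\int_{\mathbb{B}_q}(1-|\zeta|^2)^{m-q-1}\,dV(\zeta)
=q\,v_q\,\frac{\Gamma(q)\Gamma(m-q)}{\Gamma(m)}=\pi^q\,\frac{\Gamma(m-q)}{\Gamma(m)} .
\end{equation}
Since $\Gamma(m)/\Gamma(m-q)=(m-1)(m-2)\cdots(m-q)\ge(m-q)^q$, this is at most $(2\pi)^qm^{-q}$ when $m\ge2q$.

We shall also use the following. Let $L\subset\Omega\subset\mathbb{B}_q$ with $L\neq\emptyset$ compact, $\Omega$ open and $\lambda(\Omega)<\infty$. Then $\Omega\ne\mathbb{B}_q$. The compact set $L$ is disjoint from the nonempty relatively closed set $\mathbb{B}_q\setminus\Omega$, so by Lemma~\ref{lem:metric} and $\rho<1$ the $\rho$-distance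
\begin{equation}\label{eq:eta}
\eta=\inf\{\rho(a,w):a\in L,\ w\in\mathbb{B}_q\setminus\Omega\}
\end{equation}
satisfies $0<\eta<1$.

\section{Reduction to one compact set}\label{sec:gluing}

Throughout this section $p,q\ge1$ and $\alpha>-1$ are fixed, and
\[
\kappa=p+\alpha>0 .
\]
The number $\kappa$ enters through the following formula. Let $\gamma_n=\int_{\mathbb{B}_p}|\zeta_1|^{2n}(1-|\zeta|^2)^\alpha\,dV(\zeta)$, where $\mathbb{B}_p$ is the unit ball of $\mathbb{C}^p$; it is finite because $\alpha>-1$, and it is positive. Substituting $z=\sqrt{1-|w|^2}\,\zeta$, so that $1-|z|^2-|w|^2=(1-|w|^2)(1-|\zeta|^2)$, we get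
\begin{equation}\label{eq:scale}
\int_{\mathbb{B}_w}|z_1|^{2n}(1-|z|^2-|w|^2)^\alpha\,dV(z)=\gamma_n\,(1-|w|^2)^{n+\kappa}.
\end{equation}
For $p=1$ and $\alpha=0$ we have $\kappa=1$ and $\gamma_n=\pi/(n+1)$, as in Section~\ref{sec:plan}.

The next proposition says that it is enough to imitate the indicator function of one compact set $L$, within a neighborhood $\Omega$ of it, at a cost proportional to $\lambda(\Omega)$. The contributions of all shells of all $O_k$ can then be added, because different shells use different degrees.

\begin{proposition}\label{prop:glue}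
Suppose there are constants $c>0$ and $C<\infty$ such that the following holds. Whenever $L\subset\Omega\subset\mathbb{B}_q$ with $L\ne\emptyset$ compact, $\Omega$ open and $\lambda(\Omega)<\infty$, and whenever $\varepsilon>0$ and $N\in\mathbb{N}$, there are a finite set $\Lambda\subset\{n\in\mathbb{N}:n\ge N\}$ and bounded holomorphic functions $g_n$ on $\mathbb{B}_q$ $(n\in\Lambda)$ such that
\[
s(w)=\sum_{n\in\Lambda}|g_n(w)|^2(1-|w|^2)^{n+\kappa}
\]
satisfies
\begin{enumerate}
\item[\textup{(i)}] $s\ge c$ on $L$;
\item[\textup{(ii)}] $s\le\varepsilon$ on $\mathbb{B}_q\setminus\Omega$;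
\item[\textup{(iii)}] $\int_{\mathbb{B}_q}s\,dV\le C\lambda(\Omega)+\varepsilon$.
\end{enumerate}
Then every $G_\delta$-set $E\subset\mathbb{B}_q$ of Lebesgue measure zero is of the form $E_\alpha(f)$ with $f\in A^2_\alpha(\mathbb{B})$.
\end{proposition}

The cutting into shells is done by the next lemma. Bounded overlap is what keeps the total cost comparable to $\lambda(O)$.

\begin{lemma}[Shells]\label{lem:shells}
Let $O\subset\mathbb{B}_q$ be open. There are compact sets $L_j$ and open sets $\Omega_j$ $(j\ge1)$ with $L_j\subset\Omega_j\subset O$ and $\bigcup_jL_j=O$ such that every point lies in at most three of the sets $\Omega_j$.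
\end{lemma}

\begin{proof}
Choose compact sets $K_1\subset K_2\subset\cdots$ with $K_j\subset\operatorname{int}K_{j+1}$ and $\bigcup_jK_j=O$, and put $K_j=\emptyset$ for $j\le0$. Let
\[
L_j=K_j\setminus\operatorname{int}K_{j-1},\qquad \Omega_j=\operatorname{int}K_{j+1}\setminus K_{j-2}.
\]
Then $L_j\subset\Omega_j$, because $K_j\subset\operatorname{int}K_{j+1}$ and $K_{j-2}\subset\operatorname{int}K_{j-1}$. For $w\in O$ let $i$ be the least index with $w\in K_i$. Then $w\in L_i$. If $w\in\Omega_j$, then $w\in K_{j+1}$ and $w\notin K_{j-2}$, so $j-1\le i\le j+1$. This leaves three values of $j$.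
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:glue}]
\emph{The open sets.} Write $E=\bigcap_{k\ge1}H_k$ with $H_k\subset\mathbb{B}_q$ open. For each $k$ there is an open set $W_k$ with $E\subset W_k\subset\mathbb{B}_q$ and $\lambda(W_k)\le2^{-k}$. To see this, note that for $i\ge1$ the density of $\lambda$ is bounded on the ball $\{|w|<1-\frac1{i+1}\}$. Since $E$ is a Lebesgue null set, $E\cap\{|w|\le1-\frac1i\}$ has an open neighborhood in that ball of $\lambda$-measure at most $2^{-k-i}$; take the union over $i$. Put
\[
O_k=\bigcap_{i\le k}(H_i\cap W_i).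
\]
These sets are open and decreasing, $\bigcap_kO_k=E$, and $\lambda(O_k)\le2^{-k}$. Both hypotheses on $E$ have now been used.

\emph{The function.} For each $k$ let $L_{k,j}\subset\Omega_{k,j}\subset O_k$ $(j\ge1)$ be given by Lemma~\ref{lem:shells} for $O=O_k$. Enumerate the pairs $(k,j)$ in a sequence. Going through this sequence, apply the hypothesis to $(L_{k,j},\Omega_{k,j})$ with $\varepsilon=2^{-k-j}$ and with $N$ larger than all degrees used before. If $L_{k,j}=\emptyset$, use no degree at all. This yields pairwise disjoint finite sets $\Lambda_{k,j}$ and, with $\Lambda=\bigcup\Lambda_{k,j}$, functions $g_n$ $(n\in\Lambda)$. Let $s_{k,j}$ be the resulting sums, with $s_{k,j}=0$ if $L_{k,j}=\emptyset$. Define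
\[
f(z,w)=\sum_{n\in\Lambda}\gamma_n^{-1/2}\,g_n(w)\,z_1^n .
\]

\emph{Membership in $A^2_\alpha(\mathbb{B})$.} By \eqref{eq:scale} and Fubini's theorem, the squared norm of the $n$-th term is $\int_{\mathbb{B}_q}|g_n|^2(1-|w|^2)^{n+\kappa}\,dV$, which is finite since $g_n$ is bounded. The ball and the weight are invariant under $z_1\mapsto e^{it}z_1$, and this rotation multiplies the inner product of the terms with indices $n\ne n'$ by $e^{i(n-n')t}$. So the inner product is zero, and the terms are mutually orthogonal. By (iii) and the bound on the overlaps, the sum of the squared norms is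
\[
\sum_{k,j}\int_{\mathbb{B}_q}s_{k,j}\,dV\le\sum_{k,j}\big(C\lambda(\Omega_{k,j})+2^{-k-j}\big)\le3C\sum_k\lambda(O_k)+1\le3C+1 .
\]
So the partial sums form a Cauchy sequence in the weighted $L^2$-norm. On compact subsets of $\mathbb{B}$ the weight is bounded below by a positive constant. By the mean value property, the values of a holomorphic function on a compact set are therefore bounded by a constant times its norm. Hence the series converges locally uniformly in $\mathbb{B}$, its sum $f$ is holomorphic, and $f\in A^2_\alpha(\mathbb{B})$.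

\emph{The slices.} Fix $w\in\mathbb{B}_q$. For $0<t<1$ the series converges uniformly on $\{|z|<t\sqrt{1-|w|^2}\}$. There the weight is bounded, and the powers $z_1^n$ are orthogonal for it by the rotation argument. So the integral of $|f(\cdot,w)|^2(1-|z|^2-|w|^2)^\alpha$ over this ball is the sum of the corresponding integrals of the individual terms. Let $t\uparrow1$ and use monotone convergence on both sides; by \eqref{eq:scale},
\[
\Phi_f(w)=\sum_{n\in\Lambda}|g_n(w)|^2(1-|w|^2)^{n+\kappa}=\sum_{k,j}s_{k,j}(w).
\]

\emph{The exceptional set.} Let $w\in E$. For each $k$ we have $w\in O_k$, so $w\in L_{k,j}$ for some $j$ and $s_{k,j}(w)\ge c$ by (i). Hence $\Phi_f(w)=\infty$.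

Let $w\in\mathbb{B}_q\setminus E$. There is $k_0$ with $w\notin O_k$ for all $k\ge k_0$, because the $O_k$ decrease. So $w\in\Omega_{k,j}$ for at most $3k_0$ pairs $(k,j)$, and for these $s_{k,j}(w)$ is a finite sum of finite terms. For all other pairs $s_{k,j}(w)\le2^{-k-j}$ by (ii) if $L_{k,j}\neq\emptyset$, and trivially otherwise. Hence $\Phi_f(w)<\infty$. Thus $E_\alpha(f)=E$.
\end{proof}

\section{The disc: one peak in each degree}\label{sec:disc}

Let $p=q=1$ and $\alpha=0$, so $\kappa=1$. By \eqref{eq:peak}, putting $g_n=F_{n+1,a}$ contributes the peak $(1-\rho(a,w)^2)^{n+1}$ to $s$, and by \eqref{eq:cost}, for $n\ge1$,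
\begin{equation}\label{eq:cost1}
\int_U\big(1-\rho(a,w)^2\big)^{n+1}\,d\lambda(w)=\pi\,\frac{\Gamma(n)}{\Gamma(n+1)}=\frac\pi n .
\end{equation}
We cover $L$ greedily by discs of radius $n^{-1/2}$, one for each degree $n\ge N$. This radius is the width of the peak of degree $n$, and its square is comparable to the cost of the peak. A packing inequality for the discs of half the radius therefore does two things: since $\sum1/n$ diverges, it forces the covering to be complete after finitely many steps, and it bounds the total cost.

\begin{lemma}\label{lem:disc}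
For $p=q=1$ and $\alpha=0$ the hypothesis of Proposition~\ref{prop:glue} holds with $c=\frac18$ and $C=4$.
\end{lemma}

\begin{proof}
Let $L,\Omega,\varepsilon,N$ be given, and let $\eta$ be as in \eqref{eq:eta}. We may increase $N$ and assume that
\[
N\ge2,\qquad N^{-1/2}<\eta,\qquad \frac{(1-\eta^2)^{N}}{\eta^2}\le\varepsilon .
\]
Put $r_n=n^{-1/2}$. For $n=N,N+1,\dots$, if the discs $D(a_l,r_l)$ with $N\le l<n$ cover $L$, stop. Otherwise choose a point
\[
a_n\in L\setminus\bigcup_{N\le l<n}D(a_l,r_l).
\]

\emph{The procedure stops.} For $l<n$ we have $\rho(a_l,a_n)\ge r_l\ge\frac{r_l}2+\frac{r_n}2$. By the triangle inequality the discs $D(a_n,r_n/2)$ are pairwise disjoint. They lie in $\Omega$, since $a_n\in L$ and $r_n<\eta$. By \eqref{eq:vol} with $q=1$,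
\begin{equation}\label{eq:packing}
\sum_n\frac{\pi}{4n}\le\sum_n\lambda\big(D(a_n,r_n/2)\big)\le\lambda(\Omega)<\infty ,
\end{equation}
where the sums run over all indices $n$ for which a point is chosen. If the procedure did not stop, these would be all $n\ge N$, and the left side would be infinite. Hence it stops, and the discs chosen cover $L$. Let $\Lambda$ be the finite set of indices used, and put $g_n=F_{n+1,a_n}$, so that $s(w)=\sum_{n\in\Lambda}(1-\rho(a_n,w)^2)^{n+1}$.

(i) If $w\in L$, then $w\in D(a_n,n^{-1/2})$ for some $n\in\Lambda$, so $s(w)\ge(1-\frac1n)^{n+1}$. Both $(1-\frac1n)^n$ and $1-\frac1n$ increase with $n$, and for $n=2$ the product is $\frac18$. So $s(w)\ge\frac18$.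

(ii) If $w\in U\setminus\Omega$, then $\rho(a_n,w)\ge\eta$ for all $n\in\Lambda$, and
\[
s(w)\le\sum_{n\ge N}(1-\eta^2)^{n+1}=\frac{(1-\eta^2)^{N+1}}{\eta^2}\le\varepsilon .
\]

(iii) Since $dA\le d\lambda$, \eqref{eq:cost1} and \eqref{eq:packing} give $\int_Us\,dA\le\int_U s\,d\lambda=\sum_{n\in\Lambda}\frac\pi n\le4\lambda(\Omega)$.
\end{proof}

Proposition~\ref{prop:glue} and Lemma~\ref{lem:disc} give the ``if'' half of Theorem~\ref{thm:A}, and Section~\ref{sec:necessity} gave the other half. This proves Theorem~\ref{thm:A}. \qed

\section{The ball: many peaks in each degree}\label{sec:ball}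

For $q\ge2$ the greedy argument fails. By \eqref{eq:vol} the balls $D(a_n,n^{-1/2})$ with $n\ge N\ge2$ have total measure at most $v_q\sum_{n\ge N}(n-1)^{-q}$. This tends to $0$ as $N\to\infty$, so for large $N$ they cannot cover a given $L$ of positive measure. Covering such an $L$ by balls of radius $M^{-1/2}$ takes on the order of $M^q$ peaks, all of which should have degree comparable to $M$. Hence many peaks must share a degree.

Peaks that share a degree must not be too close. For instance, for $q=1$, $m>1$ and $0<a<1$ the function $F_{m,a}+F_{m,-a}$ vanishes at $w=\frac ia\tan\frac{\pi}{2m}$ if this point lies in the disc, because there $(1-aw)^{-m}$ and $(1+aw)^{-m}$ have equal modulus and arguments $\pm\frac\pi2$. When $m$ is large and $a$ is comparable to $m^{-1/2}$, this zero lies within a fixed multiple of $m^{-1/2}$ from both peaks.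

The remedy is to separate the peaks in each degree by slightly more than their width. At $\rho$-distance $r$ from its center $a$, the modulus $|F_{m,a}(w)|(1-|w|^2)^{m/2}$ of a peak with $m\ge M$ is at most $e^{-Mr^2/2}$. If $r^2$ is a large multiple of $(\log M)/M$, then this decay beats the number of peaks, which is of order $M^q$, and the interference is negligible. A ball of such a radius $r$ contains at most about $(\log M)^q$ of the centers. So about $(\log M)^q$ degrees suffice, far fewer than the $M$ degrees between $M$ and $2M$ in which peaks have comparable widths.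

\begin{lemma}\label{lem:ball}
For all $p,q\ge1$ and $\alpha>-1$ the hypothesis of Proposition~\ref{prop:glue} holds with $c=\frac1{64}$ and $C=2(8\pi)^q/v_q$.
\end{lemma}

\begin{proof}
Let $L,\Omega,\varepsilon,N$ be given, and let $\eta$ be as in \eqref{eq:eta}. Let $M\ge\max(N,2q+2)$ be an integer, and put
\[
\delta=M^{-1/2},\qquad R=4\sqrt{q\log M}\;\delta,\qquad K=(512\,q\log M)^q .
\]
Since $4q\log M>1$, we have $\delta<R/2$. We take $M$ so large that
\begin{equation}\label{eq:large}
\delta<\eta,\qquad 4R^2\le\tfrac12,\qquad K+\kappa\le M .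
\end{equation}
Three further conditions, each of which also holds for all large $M$, will be imposed in (i), (ii) and (iii) below.

\emph{The points.} Let $A\subset L$ be a maximal set with $\rho(a,a')\ge\delta$ for distinct $a,a'\in A$. For any set with this separation property, the balls $D(a,\delta/2)$ about its points are disjoint, and they lie in $\Omega$ because $\delta<\eta$. By \eqref{eq:vol} the number of points of such a set is bounded; so a maximal set $A$ exists, and
\begin{equation}\label{eq:count}
|A|\le4^q\,v_q^{-1}\,\lambda(\Omega)\,M^q .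
\end{equation}

\emph{Distribution over degrees.} Let $a\in A$. If $a'\in A$ and $\rho(a,a')<R$, then $D(a',\delta/2)\subset D(a,2R)$. These balls are disjoint. By \eqref{eq:vol} and $1-4R^2\ge\frac12$, the number of such $a'$, including $a$ itself, is at most
\[
\frac{2^qv_q(2R)^{2q}}{v_q(\delta/2)^{2q}}=2^q\Big(\frac{4R}{\delta}\Big)^{2q}=2^q(256\,q\log M)^q=K .
\]
Order $A$ and give each point in turn the smallest color in $\{1,2,\dots\}$ that no earlier point at distance less than $R$ has received. At most $K-1$ colors are forbidden each time, so every color is at most $K$. We obtain a partition $A=A_1\sqcup\dots\sqcup A_J$ with $J\le K$ and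
\[
\rho(a,a')\ge R\quad\text{for distinct }a,a'\in A_i\quad(1\le i\le J).
\]
Let $\Lambda=\{M+1,\dots,M+J\}$. For $n=M+i\in\Lambda$ put
\[
m=n+\kappa,\qquad g_n=\sum_{a\in A_i}F_{m,a}.
\]
By \eqref{eq:large}, $M\le m\le2M$.

\emph{Interference.} If $\rho(a,w)\ge R/2$, then
\[
T(a,w)^{m/2}\le\Big(1-\frac{R^2}4\Big)^{m/2}\le e^{-mR^2/8}\le e^{-MR^2/8}=M^{-2q}.
\]
For given $w$ and $i$, at most one $a\in A_i$ satisfies $\rho(a,w)<R/2$, since two such points would have distance less than $R$. By \eqref{eq:peak}, all other $a\in A_i$ together contribute to $g_n(w)(1-|w|^2)^{m/2}$ at most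
\begin{equation}\label{eq:theta}
\theta=|A|\,M^{-2q}\le4^q\,v_q^{-1}\,\lambda(\Omega)\,M^{-q}
\end{equation}
in absolute value.

(i) Let $w\in L$. By maximality of $A$ there is $a\in A$ with $\rho(a,w)<\delta<R/2$, say $a\in A_i$. Let $n=M+i$. Since $m/2\le M$ and $\delta^2=1/M$,
\[
|g_n(w)|(1-|w|^2)^{m/2}\ge(1-\delta^2)^{m/2}-\theta\ge\Big(1-\frac1M\Big)^M-\theta\ge\frac14-\theta\ge\frac18,
\]
where the last inequality is a condition on $M$ that holds for large $M$ by \eqref{eq:theta}. Hence $s(w)\ge\frac1{64}$.

(ii) Let $w\in\mathbb{B}_q\setminus\Omega$. Then $\rho(a,w)\ge\eta$ for all $a\in A$, so $|g_n(w)|(1-|w|^2)^{m/2}\le|A|(1-\eta^2)^{M/2}$ for each of the $J\le K$ indices $n$. Therefore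
\[
s(w)\le K\,|A|^2\,(1-\eta^2)^M .
\]
By \eqref{eq:count} the right side tends to $0$ as $M\to\infty$. So it is at most $\varepsilon$ for $M$ large.

(iii) Everywhere in $\mathbb{B}_q$ the number $|g_n(w)|(1-|w|^2)^{m/2}$ is at most $x+\theta$, where $x=T(a,w)^{m/2}$ for the point $a\in A_i$ with $\rho(a,w)<R/2$ if there is one, and $x=0$ otherwise. Since $(x+\theta)^2\le2x^2+2\theta^2$,
\[
|g_n(w)|^2(1-|w|^2)^m\le2\sum_{a\in A_i}T(a,w)^m+2\theta^2 .
\]
We integrate and sum over the $J\le K$ indices $n$. We have $dV\le d\lambda$, and since $m\ge M\ge2q$, the integral \eqref{eq:cost} is at most $(2\pi)^qm^{-q}\le(2\pi)^qM^{-q}$. With \eqref{eq:count} this gives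
\[
\int_{\mathbb{B}_q}s\,dV\le2|A|(2\pi)^qM^{-q}+2K\theta^2v_q\le\frac{2(8\pi)^q}{v_q}\,\lambda(\Omega)+2Kv_q\theta^2 .
\]
By \eqref{eq:theta} the last term is bounded by a constant times $(\log M)^qM^{-2q}$, where the constant does not depend on $M$. So it is at most $\varepsilon$ for $M$ large.
\end{proof}

Lemma~\ref{lem:ball} and Proposition~\ref{prop:glue} show that every $G_\delta$-subset of $\mathbb{B}_q$ of measure zero is of the form $E_\alpha(f)$ with $f\in A^2_\alpha(\mathbb{B})$. Together with Section~\ref{sec:necessity} this proves Theorem~\ref{thm:B}. \qed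

\begin{thebibliography}{9}

\bibitem{circles}
\emph{Descriptions of exceptional sets in the circles for functions from the Bergman space},
\texttt{http://www.dml.cz/bitstream/handle/10338.dmlcz/127384/\allowbreak CzechMathJ\_47-1997-4\_6.pdf}.

\bibitem{rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbb{C}^n$}.

\end{thebibliography}

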